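\title{Kronecker coefficients of partitions of large dimension}

\begin{abstract}
Let $\lambda,\mu,\nu$ be partitions of $n$ whose dimensions $f^\lambda,f^\mu,f^\nu$ are at least $\sqrt{n!}\,e^{-D}$, where $4\le D\le\delta_0n^{2/3}$ and $\delta_0>0$ is an absolute constant. We prove that the Kronecker coefficient $g(\lambda,\mu,\nu)$ equals $\frac{f^\lambda f^\mu f^\nu}{n!}\bigl(1+O(D^{3/2}/n)\bigr)$. Consequently $g(\lambda,\mu,\nu)=\sqrt{n!}\,e^{-O(\sqrt n)}$ for Plancherel sequences of partitions, which proves the conjectured estimate $\sqrt{n!}\,e^{-O(n)}$ in a stronger form. The order of the error and the range $D=o(n^{2/3})$ of the asymptotic formula are optimal. The proof bounds normalized characters by high moments of class sums under the Plancherel measure. These moments count closed walks in $S_n$, and we estimate them with a weight that depends on the number of moved points.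
\end{abstract}

\section{Introduction}

\subsection{The problem}

For a partition $\lambda=(\lambda_1\ge\dots\ge\lambda_\ell\ge1)$ of $n$, written $\lambda\vdash n$, let $S^\lambda$ be the corresponding irreducible representation (Specht module) of the symmetric group $S_n$, let $\chi^\lambda$ be its character, and let $f^\lambda=\dim S^\lambda$, the number of standard Young tableaux of shape $\lambda$. The \emph{Kronecker coefficients} $g(\lambda,\mu,\nu)$, for $\lambda,\mu,\nu\vdash n$, are the multiplicities in
\[
S^\mu\otimes S^\nu\cong\bigoplus_{\lambda\vdash n}g(\lambda,\mu,\nu)\,S^\lambda .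
\]
Every permutation is conjugate to its inverse, so the characters of $S_n$ are real, and the orthogonality relations give
\begin{equation}\label{eq:char}
g(\lambda,\mu,\nu)=\frac1{n!}\sum_{w\in S_n}\chi^\lambda(w)\chi^\mu(w)\chi^\nu(w).
\end{equation}
In particular $g$ is symmetric in its three arguments. The simplest cases come from the two representations of dimension one. Since $S^{(n)}$ is trivial, $g(\lambda,\mu,(n))$ is $1$ if $\lambda=\mu$ and $0$ otherwise. Since $S^{(1^n)}$ is the sign representation and $S^\mu\otimes S^{(1^n)}\cong S^{\mu'}$, where $\mu'$ is the conjugate partition (the transposed diagram), $g(\lambda,\mu,(1^n))$ is $1$ if $\lambda=\mu'$ and $0$ otherwise. This paper concerns the opposite extreme, where all three dimensions are nearly as large as possible.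

The regular representation contains each $S^\lambda$ exactly $f^\lambda$ times, so $\sum_{\lambda\vdash n}(f^\lambda)^2=n!$. Comparing dimensions in the definition of $g$ gives $g(\lambda,\mu,\nu)f^\lambda\le f^\mu f^\nu$, and by symmetry we may take $f^\lambda$ to be the largest of the three dimensions. Hence
\begin{equation}\label{eq:upper}
g(\lambda,\mu,\nu)\le\min(f^\lambda,f^\mu,f^\nu)\le\sqrt{n!}\,.
\end{equation}
A sequence of partitions $\lambda^{(n)}\vdash n$ is called \emph{Plancherel} if there is a constant $c>0$ such that $f^{\lambda^{(n)}}\ge\sqrt{n!}\,e^{-c\sqrt n}$ for all $n$. The scale $\sqrt n$ is tied to the \emph{Plancherel measure}, the probability measure that gives $\lambda\vdash n$ the mass $(f^\lambda)^2/n!$. There are at most $e^{3\sqrt n}$ partitions of $n$ (see \eqref{eq:partitions} below), so the partitions with $f^\lambda<\sqrt{n!}\,e^{-2\sqrt n}$ have total mass at most $e^{3\sqrt n}e^{-4\sqrt n}=e^{-\sqrt n}$. Thus Plancherel sequences exist, and a random partition has a dimension of this size with probability tending to $1$.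

We write $a_n=\sqrt{n!}\,e^{-O(\varphi(n))}$ if there is a constant $c$ with $\sqrt{n!}\,e^{-c\varphi(n)}\le a_n\le\sqrt{n!}$ for all large $n$. By a result of Stanley, $\max_{\lambda,\mu,\nu\vdash n}g(\lambda,\mu,\nu)=\sqrt{n!}\,e^{-O(\sqrt n)}$, so \eqref{eq:upper} is attained up to the factor that defines Plancherel sequences. Pak, Panova and Yeliussizov showed that (i) if $g(\lambda,\mu,\nu)=\sqrt{n!}\,e^{-O(\sqrt n)}$, then $\lambda,\mu,\nu$ are Plancherel, and (ii) for all Plancherel $\lambda,\mu$ there exists a Plancherel $\nu$ with $g(\lambda,\mu,\nu)=\sqrt{n!}\,e^{-O(\sqrt n)}$. Statement (ii) provides one good $\nu$. The following conjecture, posed in \cite{problem}, asks for a weaker estimate that holds for every $\nu$.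

\medskip
\noindent\textbf{Conjecture.} \emph{If $\lambda^{(n)},\mu^{(n)},\nu^{(n)}\vdash n$ are Plancherel sequences, then there is a constant $C>0$ such that $g(\lambda^{(n)},\mu^{(n)},\nu^{(n)})\ge\sqrt{n!}\,e^{-Cn}$ for all sufficiently large $n$.}
\medskip

The sum \eqref{eq:char} has terms of both signs, and it does not show at sight even that $g\ne0$ for such a triple.

\subsection{The expected value}

If $S^\mu\otimes S^\nu$ were a multiple of the regular representation, the multiple would be $f^\mu f^\nu/n!$, and $S^\lambda$ would occur $f^\lambda f^\mu f^\nu/n!$ times. This number is also the term $w=1$ of \eqref{eq:char}. We therefore study the ratio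
\[
\rho(\lambda,\mu,\nu)=\frac{n!\,g(\lambda,\mu,\nu)}{f^\lambda f^\mu f^\nu}.
\]
The guess $\rho\approx1$ is correct on average: the identity $\sum_\lambda g(\lambda,\mu,\nu)f^\lambda=f^\mu f^\nu$ says that, for fixed $\mu$ and $\nu$, the mean of $\rho(\lambda,\mu,\nu)$ over a Plancherel-random $\lambda$ is exactly $1$. Let $r^\lambda=\chi^\lambda/f^\lambda$ be the normalized character. Grouping \eqref{eq:char} by conjugacy classes $\mathcal C$ gives
\begin{equation}\label{eq:ratio}
\rho(\lambda,\mu,\nu)=1+\sum_{\mathcal C\ne\{1\}}|\mathcal C|\;r^\lambda(\mathcal C)\,r^\mu(\mathcal C)\,r^\nu(\mathcal C).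
\end{equation}
For example, if $\lambda=\mu=\nu=(2,1)$, then $r^\lambda$ is $0$ on the three transpositions and $-\frac12$ on the two $3$-cycles, so $\rho=1+2(-\frac12)^3=\frac34$ and $g=\frac34\cdot\frac86=1$.

\subsection{Results}

\begin{theorem}\label{thm:main}
There are absolute constants $\delta_0,K_0>0$ such that, if $\lambda,\mu,\nu\vdash n$ satisfy $f^\lambda,f^\mu,f^\nu\ge\sqrt{n!}\,e^{-D}$ with $4\le D\le\delta_0n^{2/3}$, then
\[
\left|\frac{n!\,g(\lambda,\mu,\nu)}{f^\lambda f^\mu f^\nu}-1\right|\le K_0\frac{D^{3/2}}n\le\frac12 .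
\]
\end{theorem}

The hypothesis on the dimensions persists when $D$ is increased, so $D$ may always be replaced by $\max(D,4)$, and $g\sim f^\lambda f^\mu f^\nu/n!$ holds uniformly when $D=o(n^{2/3})$. A hypothesis on all three partitions is needed: for $\nu=(n)$ and $\lambda\ne\mu$ the ratio is $0$, however large $f^\lambda$ and $f^\mu$ are.

\begin{corollary}\label{cor:plancherel}
Let $\lambda=\lambda^{(n)}$, $\mu=\mu^{(n)}$, $\nu=\nu^{(n)}$ be sequences of partitions of $n$. If all three are Plancherel, then
\[
g(\lambda,\mu,\nu)=\frac{f^\lambda f^\mu f^\nu}{n!}\bigl(1+O(n^{-1/4})\bigr)=\sqrt{n!}\,e^{-O(\sqrt n)},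
\]
and in particular the conjecture holds. Moreover, $g(\lambda,\mu,\nu)=\sqrt{n!}\,e^{-O(\sqrt n)}$ if and only if $\lambda,\mu,\nu$ are all Plancherel.
\end{corollary}

\begin{proof}
Let $c\ge4$ be at least the three constants in the definition of a Plancherel sequence, and put $D=c\sqrt n$. For large $n$ we have $4\le D\le\delta_0n^{2/3}$, and $D^{3/2}/n=c^{3/2}n^{-1/4}$, so Theorem~\ref{thm:main} gives the first equality and
\[
g(\lambda,\mu,\nu)\ge\frac12\,\frac{f^\lambda f^\mu f^\nu}{n!}\ge\frac12\sqrt{n!}\,e^{-3c\sqrt n}\ge\sqrt{n!}\,e^{-(3c+1)\sqrt n}.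
\]
With \eqref{eq:upper} this is the second equality, and the conjecture holds with $C=3c+1$. Conversely, if $g\ge\sqrt{n!}\,e^{-c\sqrt n}$ for all large $n$, then $f^\lambda,f^\mu,f^\nu$ satisfy the same bound by \eqref{eq:upper}. All dimensions are at least $1$, so a larger $c$ covers the finitely many remaining $n$.
\end{proof}

\begin{theorem}\label{thm:sharp}
There are absolute constants $\delta_1,c_1>0$ such that, for all large $n$ and all $D$ with $16\sqrt n\le D\le\delta_1n^{2/3}$, there is $\lambda\vdash n$ with $f^\lambda=f^{\lambda'}\ge\sqrt{n!}\,e^{-D}$ and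
\[
\frac{n!\,g(\lambda,\lambda,\lambda)}{(f^\lambda)^3}\ge1+c_1\frac{D^{3/2}}n,\qquad
\frac{n!\,g(\lambda',\lambda',\lambda')}{(f^{\lambda'})^3}\le1-c_1\frac{D^{3/2}}n .
\]
\end{theorem}

So the order $D^{3/2}/n$ of the error is optimal. The choice $D=16\sqrt n$ gives Plancherel sequences with $|\rho-1|\ge64c_1n^{-1/4}$ for large $n$. The choice $D=\delta_1n^{2/3}$ gives $|\rho-1|\ge c_1\delta_1^{3/2}$, so the range $D=o(n^{2/3})$ of the asymptotic formula cannot be enlarged to $D=O(n^{2/3})$.

By \eqref{eq:ratio}, both theorems rest on estimates for $r^\lambda(\mathcal C)$, and the only information on $\lambda$ is its dimension. Section~\ref{sec:moments} reduces these estimates to counting closed walks with steps in $\mathcal C$. Section~\ref{sec:transp} introduces the counting method and carries it out by hand for transpositions, and Section~\ref{sec:walks} treats all classes. Sections~\ref{sec:main} and~\ref{sec:sharp} prove the two theorems.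

\section{Characters and closed walks}\label{sec:moments}

Products of permutations are composed from right to left, and $[s]=\{1,\dots,s\}$. The \emph{support} $\operatorname{supp}w$ of a permutation $w$ is the set of points that it moves. We call $\lambda\vdash n$ \emph{$D$-large} if $f^\lambda\ge\sqrt{n!}\,e^{-D}$, that is, if its Plancherel mass is at least $e^{-2D}$. The symbols $\mathbb P$ and $\mathbb E$ refer to the Plancherel measure on partitions of $n$.

We use the classical bound for the number $p(n)$ of partitions of $n$,
\begin{equation}\label{eq:partitions}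
p(n)\le e^{\pi\sqrt{2n/3}}\le e^{3\sqrt n}.
\end{equation}
To see it, let $t>0$. Then $p(n)e^{-nt}\le\prod_{k\ge1}(1-e^{-kt})^{-1}$, and the logarithm of the product is $\sum_{j\ge1}\frac1j\frac1{e^{jt}-1}\le\frac{\pi^2}{6t}$. Take $t=\pi/\sqrt{6n}$.

\subsection{Sizes of conjugacy classes}

A conjugacy class of $S_n$ consists of the permutations of one cycle type. Throughout, $\mathcal C\ne\{1\}$ is a class and $s$ is the common support size of its elements, so $2\le s\le n$. Let $\pi\in S_s$ be a fixed-point-free permutation whose cycle lengths are those of the nontrivial cycles of an element of $\mathcal C$, and let $z$ be the order of the centralizer of $\pi$ in $S_s$. For an injection $\iota:[s]\to[n]$, let $\iota\pi\iota^{-1}\in S_n$ be the permutation that sends $\iota(j)$ to $\iota(\pi j)$ and fixes all points outside $\iota([s])$. Put $(n)_s=n(n-1)\cdots(n-s+1)$.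

\begin{lemma}\label{lem:classes}
\begin{enumerate}
\item[(a)] Each $t\in\mathcal C$ equals $\iota\pi\iota^{-1}$ for exactly $z$ injections $\iota$, and $|\mathcal C|=(n)_s/z$.
\item[(b)] $(n/e)^s\le(n)_s\le n^s$.
\item[(c)] $z\le s^{s/2}$, and hence $|\mathcal C|\ge(n/e)^ss^{-s/2}$.
\item[(d)] At most $2^s$ classes have support size $s$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The permutations $\iota\pi\iota^{-1}$ are the elements of $\mathcal C$. If two injections $\iota,\iota'$ give the same $t$, both have image $\operatorname{supp}t$, and $\iota^{-1}\iota'\in S_s$ commutes with $\pi$. Conversely, $\iota'=\iota\tau$ gives the same $t$ whenever $\tau$ commutes with $\pi$. There are $(n)_s$ injections.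

(b) The numbers $\ln(1-j/n)$, $0\le j<n$, decrease in $j$. So the average of the first $s$, which is $\frac1s\ln\bigl((n)_s/n^s\bigr)$, is at least the average of all $n$, which is $\frac1n\ln(n!/n^n)\ge-1$. The upper bound holds factor by factor.

(c) A permutation that commutes with $\pi$ is determined by the images of one point from each cycle of $\pi$, and there are at most $s/2$ cycles.

(d) Such a class is determined by a partition of $s$, and $s$ has only $2^{s-1}$ compositions.
\end{proof}

\subsection{Moments of class sums}

The class sum $X_{\mathcal C}=\sum_{t\in\mathcal C}t$ is central in the group algebra, so by Schur's lemma it acts on $S^\lambda$ as a scalar $\omega_{\mathcal C}(\lambda)$. Taking traces gives $f^\lambda\omega_{\mathcal C}(\lambda)=|\mathcal C|\chi^\lambda(\mathcal C)$, that is,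
\[
\omega_{\mathcal C}(\lambda)=|\mathcal C|\,r^\lambda(\mathcal C)\in\mathbb R .
\]
The advantage of $\omega_{\mathcal C}$ over the character is that its powers are the eigenvalues of the powers of $X_{\mathcal C}$, and these have a combinatorial meaning. Let $N_k(\mathcal C)$ be the number of tuples $(t_1,\dots,t_k)\in\mathcal C^k$ with $t_1\cdots t_k=1$.

\begin{lemma}\label{lem:moments}
For all $k\ge1$,
\[
\mathbb E\,\omega_{\mathcal C}^k=\sum_{\lambda\vdash n}\frac{(f^\lambda)^2}{n!}\,\omega_{\mathcal C}(\lambda)^k=N_k(\mathcal C).
\]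
If $\lambda$ is $D$-large and $m\ge1$, then $|\omega_{\mathcal C}(\lambda)|\le e^{D/m}N_{2m}(\mathcal C)^{1/(2m)}$.
\end{lemma}

\begin{proof}
We compute the trace of $X_{\mathcal C}^k$ on the regular representation in two ways. A group element has trace $n!$ if it is the identity and $0$ otherwise, and the coefficient of the identity in $X_{\mathcal C}^k$ is $N_k(\mathcal C)$, so the trace is $n!\,N_k(\mathcal C)$. On each of the $f^\lambda$ copies of $S^\lambda$ the trace is $f^\lambda\omega_{\mathcal C}(\lambda)^k$. This proves the identity. For $k=2m$ all terms are nonnegative, so the term of a $D$-large $\lambda$ gives $e^{-2D}\omega_{\mathcal C}(\lambda)^{2m}\le N_{2m}(\mathcal C)$.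
\end{proof}

The class $\mathcal C$ is closed under inversion, so $N_2(\mathcal C)=|\mathcal C|$. The case $m=1$, divided by $|\mathcal C|$, reads as follows.

\begin{corollary}\label{cor:second}
If $\lambda$ is $D$-large, then $|r^\lambda(\mathcal C)|\le e^D|\mathcal C|^{-1/2}$.
\end{corollary}

This bounds the term of $\mathcal C$ in \eqref{eq:ratio} by $e^{3D}|\mathcal C|^{-1/2}$, which is small when $s>D$, because $|\mathcal C|^{1/2}$ grows like a power $n^{\Theta(s)}$. For transpositions the bound is about $e^{3D}/n$, which is useless when $D$ has order $\sqrt n$. The loss $e^D$ comes from keeping a single term of mass $e^{-2D}$. The $2m$-th moment reduces it to $e^{D/m}$, and for $m\approx D/s$ this is the harmless factor $e^s$. The price is that we need an upper bound for $N_{2m}(\mathcal C)$, accurate up to a factor $e^{O(ms)}$, with $m$ growing as a power of $n$.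

\section{Weighted walks and the case of transpositions}\label{sec:transp}

\subsection{The weight}

A tuple counted by $N_{2m}(\mathcal C)$ is a closed walk $1=\sigma_0,\sigma_1,\dots,\sigma_{2m}=1$ with $\sigma_i=\sigma_{i-1}t_i$ and $t_i\in\mathcal C$. As long as the supports are small compared with $n$, most steps enlarge the support, since a new point can be chosen in about $n$ ways, and few steps shrink it. A closed walk removes as many points as it adds, so it must use the rare steps as well. To exploit this without following the whole history of the walk, we charge a factor $x$ for each point added and a factor $1/x$ for each point removed. These factors cancel along a closed walk, and one step at a time can then be estimated.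

\begin{lemma}\label{lem:weight}
Let $m\ge1$, $L=ms$ and $x>0$. Then $N_{2m}(\mathcal C)\le R(x)^{2m}$, where
\[
R(x)=\max_{|\operatorname{supp}\sigma|\le L}\ \sum_{t\in\mathcal C}x^{|\operatorname{supp}\sigma t|-|\operatorname{supp}\sigma|}.
\]
\end{lemma}

\begin{proof}
In a closed walk, $\sigma_i$ is a product of $i$ elements of $\mathcal C$ and also the inverse of a product of $2m-i$ elements of $\mathcal C$. The support of a product lies in the union of the supports, so $|\operatorname{supp}\sigma_i|\le s\min(i,2m-i)\le L$. Give each tuple $(t_1,\dots,t_{2m})\in\mathcal C^{2m}$ the weight $\prod_{i=1}^{2m}x^{|\operatorname{supp}\sigma_i|-|\operatorname{supp}\sigma_{i-1}|}$, where $\sigma_i=t_1\cdots t_i$. All weights are positive, and closed walks have weight $1$. So $N_{2m}(\mathcal C)$ is at most the total weight of the tuples for which $\sigma_0,\dots,\sigma_{2m-1}$ have support size at most $L$. Summing over $t_{2m}$ with the other steps fixed gives a factor at most $R(x)$, then summing over $t_{2m-1}$ gives another, and so on.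
\end{proof}

For $x=1$ this is the trivial bound $|\mathcal C|^{2m}$, and the gain comes from a small $x$. To evaluate the exponent, fix $\sigma$ with support $A$ and let $t\in\mathcal C$. If $p\in\operatorname{supp}t\setminus A$, then $\sigma t(p)\ne p$, since otherwise $t(p)=\sigma^{-1}(p)=p$. If $p\in A\setminus\operatorname{supp}t$, then $\sigma t(p)=\sigma(p)\ne p$. Points outside $A\cup\operatorname{supp}t$ are fixed by $\sigma t$. Therefore
\begin{equation}\label{eq:support}
|\operatorname{supp}\sigma t|-|\operatorname{supp}\sigma|=b_+-b_-,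
\end{equation}
where $b_+=|\operatorname{supp}t\setminus A|$ and $b_-=\#\{p\in A\cap\operatorname{supp}t:\sigma t(p)=p\}$.

\subsection{Transpositions}

Let $T$ be the class of transpositions and $M=|T|=\binom n2$. Then $N_2(T)=M$. For $N_4(T)$, sort the walks by $\sigma_2=t_1t_2$. The identity is a product of two transpositions in $M$ ways, each of the $3\binom n4$ products of two disjoint transpositions in $2$ ways, and each of the $2\binom n3$ cycles of length $3$ in $3$ ways. The second half of the walk has as many choices as the first, so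
\[
N_4(T)=M^2+12\binom n4+18\binom n3\sim3M^2 .
\]
The main contribution comes from tuples made of two disjoint transpositions, each used twice, and $3$ is the number of ways to pair up four positions. This suggests that $N_{2m}(T)$ behaves like $(2m-1)!!\,M^m$, the moment of a Gaussian variable of variance $M$, which is $(mn^2)^m$ up to a factor $e^{O(m)}$. To this accuracy the guess is correct for $m$ up to the order $n^{2/3}$.

\begin{proposition}\label{prop:transp}
If $m\ge1$ and $2m\le n^{2/3}$, then
\[
\Bigl(\frac{mn^2}{4e^2}\Bigr)^m\le N_{2m}(T)\le\bigl(25\,mn^2\bigr)^m .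
\]
\end{proposition}

\begin{proof}
\emph{Lower bound.} Choose a perfect matching of $[2m]$, assign pairwise disjoint transpositions to its $m$ pairs, and let $t_i$ be the transposition of the pair that contains $i$. Disjoint transpositions commute and each one occurs twice, so $t_1\cdots t_{2m}=1$. The tuple determines the matching and the assignment. There are $(2m-1)!!=(m+1)\cdots(2m)/2^m\ge(m/2)^m$ matchings and $(n)_{2m}/2^m$ assignments. Since $2m\le n$, Lemma~\ref{lem:classes}(b) applies, and
\[
N_{2m}(T)\ge\Bigl(\frac m2\Bigr)^m\Bigl(\frac ne\Bigr)^{2m}2^{-m}=\Bigl(\frac{mn^2}{4e^2}\Bigr)^m .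
\]

\emph{Upper bound.} We estimate $R(x)$ with $L=2m$. Fix $\sigma$ with support $A$, $|A|\le L$, and let $t=(p\;q)$. If $p\in A$, then $p$ is fixed by $\sigma t$ exactly when $\sigma(q)=p$, which forces $q\in A$. So $b_-\ge1$ only if $t=(q\;\sigma(q))$ for some $q\in A$, and $b_-=2$ only if $t$ is a cycle of $\sigma$. There are five cases.
\[
\begin{array}{l|c|c}
\text{case}&\text{number of }t\text{ at most}&b_+-b_-\\ \hline
p,q\notin A&n^2/2&2\\
\text{exactly one of }p,q\text{ in }A&Ln&1\\
p,q\in A,\ b_-=0&L^2/2&0\\
p,q\in A,\ b_-=1&L&-1\\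
p,q\in A,\ b_-=2&L/2&-2
\end{array}
\]
By \eqref{eq:support},
\[
R(x)\le\tfrac12n^2x^2+Lnx+\tfrac12L^2+Lx^{-1}+\tfrac12Lx^{-2}.
\]
The first and last terms describe the steps of the walks in the lower bound: a new transposition is created, or an old one is canceled. Their product does not depend on $x$, and they are equal for $x=L^{1/4}n^{-1/2}$, when both are $\frac12n\sqrt L$. With this $x$ the three middle terms are $n\sqrt L$ times $L^{3/4}n^{-1/2}$, $\frac12L^{3/2}n^{-1}$ and $L^{1/4}n^{-1/2}$, respectively. Since $1\le L\le n^{2/3}$, these factors are at most $1$, $\frac12$ and $1$. Hence $R(x)\le\frac72n\sqrt L$ and $R(x)^2\le\frac{49}4\cdot2m\,n^2\le25mn^2$. Apply Lemma~\ref{lem:weight}.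
\end{proof}

The shape of both theorems is now visible. For $D$-large $\lambda$ and $m\approx D$, Lemma~\ref{lem:moments} gives $|\omega_T(\lambda)|=O(n\sqrt D)$, so $|r^\lambda(T)|=O(\sqrt D/n)$, and the term of $T$ in \eqref{eq:ratio} is $O(n^2\cdot D^{3/2}/n^3)=O(D^{3/2}/n)$. This is the error in Theorem~\ref{thm:main}, and it tends to $0$ exactly when $D=o(n^{2/3})$. The lower bound for the moments will show that this size is attained.

\section{Closed walks for a general class}\label{sec:walks}

For a general class the case table is replaced by a labeling of the points that $t$ moves. We sum over injections $\iota$ instead of elements $t$. This fixes the cycle structure on $[s]$ once and for all, and it produces the exact factor $1/z$, which later cancels against the same factor in $|\mathcal C|=(n)_s/z$.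

\begin{lemma}\label{lem:walks}
Let $m\ge1$, $L=ms$ and $v=\max(\sqrt n\,L^{1/4},\,L)$. Then
\[
N_{2m}(\mathcal C)\le\Bigl(\frac{3^sv^s}z\Bigr)^{2m}.
\]
\end{lemma}

\begin{proof}
Let $x=L^{1/4}n^{-1/2}$ and $y=1/x$. By Lemma~\ref{lem:weight} it suffices to show that $R(x)\le3^sv^s/z$. Fix $\sigma$ with support $A$, $|A|\le L$. By Lemma~\ref{lem:classes}(a) and \eqref{eq:support},
\[
z\sum_{t\in\mathcal C}x^{|\operatorname{supp}\sigma t|-|\operatorname{supp}\sigma|}=\sum_\iota x^{b_+}y^{b_-},
\]
where $\iota$ runs over the injections $[s]\to[n]$ and $b_+,b_-$ refer to $t=\iota\pi\iota^{-1}$. Given $\iota$, label each $j\in[s]$ by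
\begin{itemize}
\item $\mathsf O$ (outside) if $\iota(j)\notin A$;
\item $\mathsf F$ (freed) if $\iota(j)\in A$ and $\sigma(\iota(\pi j))=\iota(j)$;
\item $\mathsf I$ (inside) if $\iota(j)\in A$ and $\sigma(\iota(\pi j))\ne\iota(j)$.
\end{itemize}
Since $t(\iota(j))=\iota(\pi j)$, the numbers of labels $\mathsf O$ and $\mathsf F$ are $b_+$ and $b_-$. The labels $\mathsf F$ carry the large factor $y$, and the following observation pays for it. If $j$ has label $\mathsf F$, then $\iota(\pi j)=\sigma^{-1}(\iota(j))\in A$. So $\iota(\pi j)$ is determined by $\iota(j)$, and $\pi j$ has label $\mathsf F$ or $\mathsf I$.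

Fix one of the at most $3^s$ labelings of $[s]$ and consider the injections that induce it. The label of $j$ depends only on the values of $\iota$ on the cycle of $\pi$ through $j$. So, if we drop the requirement that different cycles have disjoint images, the contribution of the labeling is at most a product over the cycles of $\pi$. The factor of a cycle is the number of ways to define $\iota$ on it with the given labels, times $x^{k_{\mathsf O}}y^{k_{\mathsf F}}$, where $k_{\mathsf O},k_{\mathsf F},k_{\mathsf I}$ count the labels on the cycle. We show that a cycle of length $k=k_{\mathsf O}+k_{\mathsf F}+k_{\mathsf I}$ has factor at most $v^k$.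

\emph{All labels are $\mathsf F$.} Then $\iota$ is determined on the cycle by one value in $A$. Since $\pi$ has no fixed points, $k\ge2$, and since $L\ge1$ the factor is at most
\[
L\,y^k\le L^{k/2}y^k=(\sqrt n\,L^{1/4})^k\le v^k .
\]

\emph{Some label is not $\mathsf F$.} Read the labels in the direction of $\pi$. An $\mathsf F$ is never followed by $\mathsf O$ (otherwise the factor is $0$), so every maximal string of $\mathsf F$'s is followed by an $\mathsf I$. The cycle therefore splits into $k_{\mathsf O}$ single letters $\mathsf O$ and $k_{\mathsf I}$ runs $\mathsf F\cdots\mathsf F\,\mathsf I$, each with zero or more letters $\mathsf F$. A letter $\mathsf O$ has at most $n$ possible images. The images of a run are determined by the image of its first element, which lies in $A$. The factor is at most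
\[
n^{k_{\mathsf O}}L^{k_{\mathsf I}}\,x^{k_{\mathsf O}}y^{k_{\mathsf F}}=(nx)^{k_{\mathsf O}}L^{k_{\mathsf I}}y^{k_{\mathsf F}}\le v^k,
\]
because $nx=\sqrt n\,L^{1/4}\le v$, $L\le v$ and $y=\sqrt n\,L^{-1/4}\le v$.

The cycle lengths add up to $s$, so each labeling contributes at most $v^s$, and $zR(x)\le3^sv^s$.
\end{proof}

\begin{example}
A label $\mathsf F$ means that $t$ moves a point one step backward along its cycle in $\sigma$. Let $\sigma=(1\,2\,3\,4)(5\,6)$ and $t=(3\,2\,1\,7\,5)$. The points $3,2,1,7,5$ have labels $\mathsf F,\mathsf F,\mathsf I,\mathsf O,\mathsf I$. The runs are $3,2,1$, which is determined by the point $3$, and $5$. Here $\sigma t=(1\,7\,6\,5\,4)$ has support size $5=6+1-2$, as \eqref{eq:support} predicts.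
\end{example}

The value of $x$ found for transpositions serves every class. A letter $\mathsf O$ costs $nx$, a cycle of length $k$ labeled entirely $\mathsf F$ costs $L^{1/k}/x$ per point, which is largest for $k=2$, and $x$ solves $nx=L^{1/2}/x$. A letter $\mathsf I$ costs $L$, which is no more than $nx$ exactly when $L\le n^{2/3}$.

\section{Proof of the asymptotic formula}\label{sec:main}

We choose $m$ just large enough to absorb the factor $e^{D/m}$ of Lemma~\ref{lem:moments} into $e^s$. A larger $m$ would increase $L$ and weaken Lemma~\ref{lem:walks}.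

\begin{proposition}\label{prop:char}
Let $\lambda$ be $D$-large with $2D\le n^{2/3}$, and let $\mathcal C$ have support size $s$ with $2\le s\le D$. Then
\[
|r^\lambda(\mathcal C)|\le(3e^2)^s\,n^{-s/2}\,(2D)^{s/4}.
\]
\end{proposition}

\begin{proof}
Let $m=\lceil D/s\rceil$, so $D/m\le s$. Since $D/s\ge1$, we have $m\le D/s+1\le2D/s$, and $L=ms\le2D\le n^{2/3}$. Then $L\le\sqrt n\,L^{1/4}$, so $v=\sqrt n\,L^{1/4}\le\sqrt n\,(2D)^{1/4}$ in Lemma~\ref{lem:walks}. Lemmas~\ref{lem:moments} and~\ref{lem:walks} give
\[
|\omega_{\mathcal C}(\lambda)|\le e^{D/m}\,\frac{3^sv^s}z\le\frac{(3e)^sn^{s/2}(2D)^{s/4}}z .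
\]
Divide by $|\mathcal C|=(n)_s/z\ge(n/e)^s/z$.
\end{proof}

For $s>D$ the choice $m=1$ already gives $e^{D/m}\le e^s$, and $N_2(\mathcal C)$ is known exactly, so Corollary~\ref{cor:second} takes over where Proposition~\ref{prop:char} stops. We fix the constants
\[
B=27e^6\,2^{3/4},\qquad K_0=8B^2+32e^{14},
\]
and $\delta_0\in(0,\frac12]$ so small that
\[
2B\delta_0^{3/4}\le\tfrac12,\qquad K_0\delta_0^{3/2}\le\tfrac12,\qquad(4/\delta_0)^{3/2}\ge256e^{14}.
\]
The next lemma is stated for a general $k$ because Section~\ref{sec:sharp} needs the sum without the transpositions.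

\begin{lemma}\label{lem:tail}
Let $\lambda,\mu,\nu\vdash n$ be $D$-large with $4\le D\le\delta_0n^{2/3}$, and put $\eta=2BD^{3/4}n^{-1/2}$. For every $k\ge2$, the sum of $|\mathcal C|\,|r^\lambda(\mathcal C)r^\mu(\mathcal C)r^\nu(\mathcal C)|$ over all classes $\mathcal C$ of support size at least $k$ is at most $2\eta^k+32e^{14}/n$.
\end{lemma}

\begin{proof}
Put $\kappa=2e^{7/2}n^{-1/4}$. The conditions on $\delta_0$ give $2D\le n^{2/3}$ and $\eta\le2B\delta_0^{3/4}\le\frac12$. Also $4\le\delta_0n^{2/3}$ forces $n\ge(4/\delta_0)^{3/2}\ge256e^{14}$, which is equivalent to $\kappa\le\frac12$.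

\emph{Support size $2\le s\le D$.} By Proposition~\ref{prop:char} and $|\mathcal C|\le n^s$, the term of $\mathcal C$ is at most
\[
n^s\,(3e^2)^{3s}n^{-3s/2}(2D)^{3s/4}=\bigl(BD^{3/4}n^{-1/2}\bigr)^s .
\]
By Lemma~\ref{lem:classes}(d), the classes of support size $s$ together contribute at most $\eta^s$.

\emph{Support size $s>D$.} By Corollary~\ref{cor:second}, Lemma~\ref{lem:classes}(c) and $D<s\le n$, the term of $\mathcal C$ is at most
\[
e^{3D}|\mathcal C|^{-1/2}\le e^{3s}(e/n)^{s/2}s^{s/4}\le\bigl(e^{7/2}n^{-1/4}\bigr)^s ,
\]
so the classes of support size $s$ together contribute at most $\kappa^s$. Here $s\ge5$ because $D\ge4$. This is the purpose of that hypothesis: it keeps these terms below order $1/n$.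

The sum in question is therefore at most $\sum_{s\ge k}\eta^s+\sum_{s\ge5}\kappa^s\le2\eta^k+2\kappa^4$, and $2\kappa^4=32e^{14}/n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By \eqref{eq:ratio} and Lemma~\ref{lem:tail} with $k=2$,
\[
|\rho(\lambda,\mu,\nu)-1|\le2\eta^2+\frac{32e^{14}}n=\frac{8B^2D^{3/2}+32e^{14}}n\le K_0\frac{D^{3/2}}n\le K_0\delta_0^{3/2}\le\frac12 ,
\]
where we used $D^{3/2}\ge1$ and $D\le\delta_0n^{2/3}$.
\end{proof}

\section{Sharpness of the error and of the range}\label{sec:sharp}

The only class of support size $2$ is $T$. For $\lambda=\mu=\nu$ its term in \eqref{eq:ratio} is $Mr^\lambda(T)^3$, while the other classes contribute $O(\eta^3+1/n)$, which is a small multiple of $D^{3/2}/n$ when $D/n^{2/3}$ is small and $D$ is large. So we need a $D$-large partition with $|r^\lambda(T)|$ of order $\sqrt D/n$, that is, with $|\omega_T(\lambda)|$ of order $n\sqrt D$. The lower bound in Proposition~\ref{prop:transp} shows that values of order $n\sqrt m$ occur, but they might occur only on partitions of very small dimension. The upper bound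 for the moment of twice the order excludes this, by the Paley--Zygmund inequality: a random variable $Z\ge0$ with $0<\mathbb EZ^2<\infty$ satisfies
\begin{equation}\label{eq:pz}
\mathbb P\bigl(Z\ge\tfrac12\mathbb EZ\bigr)\ge\frac{(\mathbb EZ)^2}{4\,\mathbb EZ^2}.
\end{equation}
Indeed, if $E$ is this event, then $\mathbb EZ\le\frac12\mathbb EZ+\mathbb E(Z1_E)\le\frac12\mathbb EZ+(\mathbb EZ^2)^{1/2}\,\mathbb P(E)^{1/2}$ by the Cauchy--Schwarz inequality.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let
\[
c_1=\frac1{64\cdot32^{3/2}e^3},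
\]
and choose $\delta_1\in(0,\delta_0]$ with $16B^3\delta_1^{3/4}\le c_1/2$. Let $16\sqrt n\le D\le\delta_1n^{2/3}$, $\omega=\omega_T$ and $m=\lfloor D/16\rfloor$. Since $D\ge16$, we have $m\ge1$ and $m\ge D/32$. Also $4m\le D/4\le n^{2/3}$.

\emph{An event of moderate probability.} Let $Z=\omega^{2m}$. By Lemma~\ref{lem:moments} and Proposition~\ref{prop:transp}, applied with $m$ and with $2m$,
\[
\mathbb EZ=N_{2m}(T)\ge\Bigl(\frac{mn^2}{4e^2}\Bigr)^m,\qquad\mathbb EZ^2=N_{4m}(T)\le\bigl(50\,mn^2\bigr)^{2m}.
\]
By \eqref{eq:pz} and $\ln(200e^2)<8$, the event $E=\{Z\ge\frac12\mathbb EZ\}$ has probability at least $\frac14(200e^2)^{-2m}\ge\frac14e^{-16m}$. On $E$,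
\[
|\omega|\ge2^{-1/(2m)}\,\frac{n\sqrt m}{2e}\ge\frac{n\sqrt m}{4e}.
\]

\emph{A large partition in the event.} By \eqref{eq:partitions}, $E$ contains at most $e^{3\sqrt n}$ partitions, so one of them has mass $(f^\lambda)^2/n!\ge\frac14e^{-16m-3\sqrt n}$. Taking square roots,
\[
f^\lambda\ge\sqrt{n!}\,e^{-(8m+\frac32\sqrt n+1)}\ge\sqrt{n!}\,e^{-D},
\]
because $8m\le D/2$ and $\frac32\sqrt n+1\le8\sqrt n\le D/2$. The last step is where $D\ge16\sqrt n$ pays for the number of partitions. Since $S^{\lambda'}\cong S^\lambda\otimes S^{(1^n)}$, we have $f^{\lambda'}=f^\lambda$ and $r^{\lambda'}(w)=\operatorname{sgn}(w)\,r^\lambda(w)$, so $\omega(\lambda')=-\omega(\lambda)$. Exchanging $\lambda$ and $\lambda'$ if necessary, we assume $\omega(\lambda)>0$.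

\emph{The term of the transpositions.} We have $n^2/4\le M\le n^2/2$ for $n\ge2$, so $r^\lambda(T)=\omega(\lambda)/M\ge\sqrt m/(2en)$ and
\[
M\,r^\lambda(T)^3\ge\frac{n^2}4\cdot\frac{m^{3/2}}{8e^3n^3}=\frac{m^{3/2}}{32e^3n}\ge\frac{D^{3/2}}{32\cdot32^{3/2}e^3n}=2c_1\frac{D^{3/2}}n .
\]

\emph{The other terms.} Since $4\le D\le\delta_0n^{2/3}$, Lemma~\ref{lem:tail} with $k=3$ applies to $(\lambda,\lambda,\lambda)$ and to $(\lambda',\lambda',\lambda')$. In both cases the classes other than $\{1\}$ and $T$ contribute to \eqref{eq:ratio}, in absolute value, at most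
\[
2\eta^3+\frac{32e^{14}}n=\Bigl(16B^3D^{3/4}n^{-1/2}+\frac{32e^{14}}{D^{3/2}}\Bigr)\frac{D^{3/2}}n .
\]
The first term in the bracket is at most $16B^3\delta_1^{3/4}\le c_1/2$. The second is at most $32e^{14}/(64n^{3/4})$, which is at most $c_1/2$ for large $n$, uniformly in $D$. So these classes contribute at most $c_1D^{3/2}/n$ in absolute value.

Hence $\rho(\lambda,\lambda,\lambda)\ge1+2c_1D^{3/2}/n-c_1D^{3/2}/n$. For $\lambda'$ the term of $T$ is $-Mr^\lambda(T)^3$, so $\rho(\lambda',\lambda',\lambda')\le1-2c_1D^{3/2}/n+c_1D^{3/2}/n$. These are the two inequalities of the theorem.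
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{The largest Kronecker and Littlewood--Richardson coefficients},
\texttt{http://damir.xyz/papers/socaldm18-slides.pdf}

\end{thebibliography}
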